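# Coherent tests, LR-hard random sets, and the c.e. $K$-trivial sets

## 1. Coherent tests

We work in $2^\omega$ with the uniform measure $\lambda$. For a string $\sigma$, $[\sigma]$ is the set of all infinite extensions of $\sigma$. A clopen set is a finite union of such cylinders, and an array of clopen sets is *uniformly computable* if from the indices one can compute a finite list of strings that generates the set. We write $\log$ for $\log_2$.

**Definition 1.** A *coherent test* is a uniformly computable array of clopen sets $V_x[s]$ ($x\ge 1$), increasing in $s$, with $V_x[s]=\emptyset$ for $s\le x$, together with a bounded nondecreasing sequence of reals $(\gamma_s)$ such that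
$$\lambda V_x[s]\le \gamma_s-\gamma_x\qquad\text{for all } s\ge x. \tag{1}$$
Put $V_x=\bigcup_s V_x[s]$. The test is *nested* if $V_{x'}[s]\subseteq V_x[s]$ whenever $x<x'$. The test *captures* $Y$ if $Y\in\bigcap_{x\ge1}V_x$.

One bounded sequence pays for all the sets $V_x$ at once. The set $V_x$ may use only what is paid after stage $x$. Letting $s\to\infty$ in (1) gives $\lambda V_x\le\lim_s\gamma_s-\gamma_x$, which tends to $0$, but in general not at a computable rate.

**Example 1 (a computable rate).** Let $V_x[s]=[0^x]$ for $s>x$ and $V_x[s]=\emptyset$ for $s\le x$. With $\gamma_s=2(1-2^{-s})$ we have, for $s>x$,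
$$\gamma_s-\gamma_x=2(2^{-x}-2^{-s})\ge 2(2^{-x}-2^{-x-1})=2^{-x}=\lambda V_x[s].$$
So this is a nested coherent test, and it captures exactly $0^\omega$. In general, if $\lambda V_x\le2^{-x}$ for all $x$, then $(V_x)$ is a Martin-Löf test, and no random set is captured.

**Example 2 (a random set can be captured).** Let $\mathbb U$ be a universal prefix-free machine, $\Omega=\sum\{2^{-|\sigma|}:\mathbb U(\sigma)\downarrow\}$, and let $\Omega_s$ be the weight of the programs of length at most $s$ that halt within $s$ steps. We identify $\Omega$ with its binary expansion; it is random, hence irrational. For $s>x$ let $V_x[s]$ be the union of the cylinders $[\sigma]$ with $|\sigma|=s$ and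
$$\Omega_x\le 0.\sigma<\Omega_s+2^{-x}.$$
The numbers $\Omega_x,\Omega_s,2^{-x}$ are multiples of $2^{-s}$, so $V_x[s]$ is, up to double representations of dyadic rationals, the interval $[\Omega_x,\Omega_s+2^{-x})$ cut off at $1$. It increases with $s$. It is nested, because for $x<x'<s$ we have $\Omega_x\le\Omega_{x'}$ and $2^{-x'}<2^{-x}$, while for $s\le x'$ the set $V_{x'}[s]$ is empty. Its measure is at most $\Omega_s-\Omega_x+2^{-x}$, so (1) holds with $\gamma_s=\Omega_s+2(1-2^{-s})$ by the computation in Example 1. Finally $\Omega\in V_x[s]$ exactly when $s>x$ and $\Omega<\Omega_s+2^{-x}$, which is true for all large $s$. So a nested coherent test captures the random set $\Omega$. The first $s$ with $\Omega\in V_x[s]$ tells how long one must wait until $\Omega_s$ is within $2^{-x}$ of $\Omega$.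

This waiting time is what coherent tests are for. If $Y$ is captured by a nested test, then $Y$ computes the function $g(x)=\min\{s:Y\in V_x[s]\}$, and we shall see that for random $Y$ the iterates of $g$ are slow enough to bound the settling times of every c.e. $K$-trivial set. The other half of the work is to capture every set that is "LR-hard". The two halves answer the question that we now pose.

## 2. Randomness, $K$-triviality, LR-hardness, and $LRH^\diamond$

"Random" means Martin-Löf random: $Y$ is random (relative to $A$) if $Y\notin\bigcap_mU_m$ whenever $(U_m)$ is uniformly c.e. (in $A$) open with $\lambda U_m\le2^{-m}$. Equivalently (Solovay), if $(B_k)$ is uniformly $A$-c.e. open with $\sum_k\lambda B_k<\infty$, then an $A$-random set lies in only finitely many $B_k$.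

$K^Z$ is prefix-free complexity relative to $Z$, for a fixed universal oracle prefix-free machine $\mathbb U$. Hence $\sum_z2^{-K^Z(z)}\le1$ for every $Z$. $K^Z_s$ is the stage-$s$ approximation, which uses only computations of at most $s$ steps on programs of length at most $s$. It is non-increasing in $s$, and the sets $\{Z:K^Z_s(z)\le q\}$ are clopen, uniformly computably. We use the Kraft–Chaitin theorem in the following form: if a list of requests $(\ell,z)$, c.e. in $X$, has $\sum2^{-\ell}\le1$, then $K^X(z)\le\ell+O(1)$ for every request on the list.

**Definition 2.** $A$ is *$K$-trivial* if there is $b$ with $K(A\upharpoonright n)\le K(n)+b$ for all $n$. For example, every computable set is $K$-trivial, since $A\upharpoonright n$ can be computed from $n$.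

**Definition 3.** $Z\le_{LR}X$ if every set that is random relative to $X$ is random relative to $Z$. $X$ is *LR-hard* if $\emptyset'\le_{LR}X$; $LRH$ is the class of LR-hard sets.

If $Z\le_TX$ then $Z\le_{LR}X$, because every test relative to $Z$ is a test relative to $X$. So every $X\ge_T\emptyset'$ is LR-hard. The empty set is not: $\Omega$ is random, but $\Omega\le_T\emptyset'$, so $\Omega$ is not random relative to $\emptyset'$.

**Definition 4.** For a class $\mathcal H$ of sets, $\mathcal H^\diamond$ is the collection of c.e. sets $A$ such that $A\le_TY$ for every random $Y\in\mathcal H$.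

For example, if $\mathcal H=\{Y:\emptyset'\le_TY\}$, then $\mathcal H^\diamond$ consists of all c.e. sets. In every case $\mathcal H^\diamond$ contains the computable sets and is closed under joins and, among c.e. sets, downward under $\le_T$.

It is known that $LRH^\diamond$ is an ideal that properly contains the class of strongly jump-traceable c.e. sets (a class we shall not need). The question, from the paper *Benign Cost Functions And Lowness Properties*, is whether $LRH^\diamond$ coincides with the ideal of $K$-trivial sets. Since $LRH^\diamond$ has only c.e. members, the comparison is with the c.e. $K$-trivial sets. The answer is yes.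

**Theorem 1.** Every Martin-Löf random LR-hard set computes every $K$-trivial set. Hence $LRH^\diamond=\{A: A\text{ c.e. and }K\text{-trivial}\}$.

**Theorem 2.** There is one c.e. $K$-trivial set $A^*$ such that for every random $Y$ the following are equivalent: (i) $Y$ is LR-hard; (ii) $Y\in\bigcap_xV_x$ for some coherent test; (iii) $Y$ computes every $K$-trivial set; (iv) $A^*\le_TY$.

Theorem 2 is a supplement and is not needed for Theorem 1; we prove it in Section 11. We use these facts without proof.

* **(F1)** Kjos-Hanssen, Miller, Solomon (*Lowness notions, measure and domination*): $X\le_{LR}Y$ iff $K^Y(z)\le K^X(z)+O(1)$ for all $z$.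
* **(F2)** Nies (*Lowness properties and randomness*): if $B$ is $K$-trivial, every random set is $B$-random. Relativized: if $B$ is $K$-trivial relative to $Y$, every $Y$-random set is $Y\oplus B$-random. Moreover, every $K$-trivial set is Turing below a c.e. $K$-trivial set.
* **(F3)** Hirschfeldt, Nies, Stephan (*Using random sets as oracles*): if $A$ is c.e., $Y$ is random, $A\le_TY$ and $\emptyset'\not\le_TY$, then $A$ is $K$-trivial.
* **(F4)** Kučera (1985): there are a nonempty $\Pi^0_1$ class $P$ of random sets and a computable $h$ such that if the $e$-th $\Pi^0_1$ class $Q_e$ meets $P$, then $\lambda(P\cap Q_e)\ge2^{-h(e)}$.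
* **(F5)** Downey, Hirschfeldt, Nies, Stephan (*Trivial reals*), relativized: there is a c.e. operator $W$ such that for all $X$, $W^X\not\le_TX$ and $W^X$ is $K$-trivial relative to $X$.

Theorem 1 will follow from (F3), a construction in Section 10, and two propositions.

**Proposition A.** If $Y$ is LR-hard (random or not), then $Y\in\bigcap_{x\ge1}V_x$ for some nested coherent test $(V_x)_{x\ge1}$.

**Proposition B.** If $Y$ is random and $Y\in\bigcap_{x\ge1}V_x$ for a nested coherent test, then $Y$ computes every $K$-trivial set.

## 3. Sets above $\emptyset'$, and what compression alone gives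

If $Y\ge_T\emptyset'$, then $Y$ computes every $K$-trivial set, simply because by (F2) every $K$-trivial set is below a c.e. set. So Theorem 1 has content only for LR-hard random sets that do not compute $\emptyset'$. Section 10 shows that there are such sets. It is also trivial that every computable $A$ belongs to $LRH^\diamond$.

Here is a first attempt in general. Let $A$ be a c.e. $K$-trivial set and let $p(n)$ be a stage by which $A\upharpoonright n$ has settled. Since $p\le_T\emptyset'$, we have $K^{\emptyset'}(\langle n,p(n)\rangle)\le2\log n+O(1)$ for $n\ge 1$. By (F1) an LR-hard $Y$ satisfies $K^Y(\langle n,p(n)\rangle)\le2\log n+d$ for a constant $d$. So, with oracle $Y$, we can enumerate a list of at most $2^dn^2$ numbers among which $p(n)$ occurs. But $Y$ does not know when the list for $n$ is complete, so it cannot take the maximum. Moreover, the attempt has not used the $K$-triviality of $A$; all that went in was $p\le_T\emptyset'$.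

Coherent tests reverse the roles. We do not search for the values that a given $Y$ compresses. Instead we fix a guess at a value and measure the set of *all* oracles that compress it. If that set becomes too large, we drop the guess. The cost of dropping guesses goes into $(\gamma_s)$, and $K$-triviality is used at the very end, through (F2).

## 4. A captured random set computes all $K$-trivial sets

This section proves Proposition B. The reason for the difference $\gamma_s-\gamma_x$ in (1) becomes visible here: along a sequence $x_0<x_1<\cdots$ the bounds telescope.

Let $Y$ be random and captured by a nested coherent test. By the last part of (F2) it suffices to show $A\le_TY$ for a c.e. $K$-trivial $A$, with computable enumeration $(A_s)$.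

**Step B1: an $A$-computable Solovay test.** The purpose is to show that $Y$ enters $V_x$ only after $A\upharpoonright x$ has settled, for certain $x$. Let $p(x)$ be the least $s>x$ with $A_s\upharpoonright x=A\upharpoonright x$. Then $p\le_TA$. Let $x_0=1$ and $x_{k+1}=p(x_k)$; since $x_{k+1}>x_k$, we have $x_k\ge k+1$. The clopen sets $B_k=V_{x_k}[x_{k+1}]$ are uniformly $A$-computable, and by (1)
$$\sum_k\lambda B_k\le\sum_k(\gamma_{x_{k+1}}-\gamma_{x_k})\le\sup_s\gamma_s-\gamma_1<\infty.$$
So $(B_k)$ is a Solovay test relative to $A$. Since $A$ is $K$-trivial, $Y$ is $A$-random by (F2). Hence there is $k_0$ with $Y\notin B_k$ for all $k\ge k_0$.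

**Step B2: removing $A$ from the computation.** The numbers $x_k$ are computable from $A$, not from $Y$; the purpose of this step is to overtake them by iterating a $Y$-computable function. Let $g(x)=\min\{s:Y\in V_x[s]\}$. It is total because $Y\in V_x$ for every $x$, and $g\le_TY$. It is nondecreasing, because for $x<x'$ nestedness gives $Y\in V_{x'}[s]\Rightarrow Y\in V_x[s]$. For $k\ge k_0$ we have $Y\notin V_{x_k}[x_{k+1}]$, and $V_{x_k}[s]$ increases with $s$, so $g(x_k)>x_{k+1}$.

Let $y_0=x_{k_0}$ and $y_{i+1}=g(y_i)$. Then $y_i\ge x_{k_0+i}$ for all $i$: this holds for $i=0$, and inductively, by monotonicity of $g$,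
$$y_{i+1}=g(y_i)\ge g(x_{k_0+i})>x_{k_0+i+1}.$$

**Step B3: reading off $A$.** We have $n<x_{k_0+n}$, and $A\upharpoonright x_{k_0+n}$ has settled by stage $x_{k_0+n+1}\le y_{n+1}$. So $A(n)=A_{y_{n+1}}(n)$. The sequence $(y_i)$ is computable from $Y$ (the number $x_{k_0}$ is finite information). Hence $A\le_TY$, which proves Proposition B. $\blacksquare$

Nestedness was used once, for the monotonicity of $g$; without it, $y_i\ge x_{k_0+i}$ would give no information on $g(y_i)$.

## 5. Fixed weights: the burn inequality and a missing factor $2^i$

It remains to capture a given LR-hard $Y$. By (F1) there is a constant $d_Y$ with $K^Y\le K^{\emptyset'}+d_Y$. We want objects that $\emptyset'$ can describe briefly and that we, computably, may change when too many oracles describe them briefly. We first try the simplest scheme, for a fixed constant $c$ and small numbers $\varepsilon_1>\varepsilon_2>\cdots$.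

For each level $i\ge1$ keep a *version* $v_i$ (a number). Let $G_i[s]$ be the set of $Z$ with $K_s^Z(\langle c,j,v_j[s]\rangle)\le j+c$ for all $j\le i$. When $\lambda G_i[s]\ge\varepsilon_i$, level $i$ *completes*: it and all higher levels get new versions, and we add $\varepsilon_i$ to a counter $\beta$. If versions settle, $\emptyset'$ can describe all final $\langle c,i,v_i\rangle$ with lengths $i+O(1)$, as $\sum_i2^{-i}=1$. So for suitable $c$ an LR-hard $Y$ is eventually in every $G_i$. The set $V_x$ would collect the sets $G_x[t]$ while they are smaller than $\varepsilon_x$. Each version of level $x$ contributes at most $\varepsilon_x$, and each completion at $x$ is paid for by $\varepsilon_x$ in $\beta$. So everything is reduced to showing that $\beta$ stays bounded.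

What limits the number $n_i$ of completions at level $i$? A completed version $v$ of level $i$ has $2^{-K^Z(\langle c,i,v\rangle)}\ge2^{-i-c}$ on a set of measure at least $\varepsilon_i$. Integrating $\sum_z2^{-K^Z(z)}\le1$ over $Z$ gives
$$\sum_i2^{-i}\varepsilon_in_i\le2^c. \tag{2}$$
But we need $\sum_i\varepsilon_in_i<\infty$. Here the argument stops: (2) is short by a factor $2^i$ at level $i$. For instance $n_i=\lfloor2^{i+c}/(i(i+1)\varepsilon_i)\rfloor$ satisfies (2), because $\sum_i\frac1{i(i+1)}=1$, while $\varepsilon_in_i\ge\frac{2^{i+c}}{i(i+1)}-\varepsilon_i$ is unbounded in $i$. So (2) alone cannot bound $\beta$.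

The way past this point is to make the weights movable. The Kraft–Chaitin theorem does not require level $i$ to have weight $2^{-i}$; it only needs a bound on the sum of the weights.

* When a level completes, double its weight $w_i$, as long as the total weight $\sum_jw_j$ stays at most $6$. Further completions of this level then burn more.
* If doubling is impossible, the levels $j\le i$ together have weight more than $2$. We then pay $\varepsilon_i$, and split the payment among the levels $j\le i$: since $2\varepsilon_i<\sum_{j\le i}w_j\varepsilon_i$, level $j$ is charged $w_j\varepsilon_i$. We hope that $w_j$ times the growth of $\beta$ during a version of level $j$ can be charged to what level $j$ burns.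
* A version of level $j$ that sees $\beta$ grow by $\varepsilon_j$ without completing has not earned its weight. It is retired, and the weight of level $j$ is halved; the loss is charged to the completion that had doubled it. If the weight is already the minimal $2^{-j}$, nothing can be charged. But the total of these unpaid shares is at most $\sum_j2^{-j}\beta=\beta$, while the left side is about $2\beta$. The difference between $2$ and $1$ gives the bound.

One more device is needed. If each doubling were paid for by $\varepsilon_j$, then a level that alternates between halving and doubling would pay without a bound per life. So each halving earns a *credit*, which makes a later doubling free. Free doublings also create new versions, which contribute to $V_x$, but each is matched with a retired version, during which $\beta$ has already grown by $\varepsilon_j$.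

## 6. Movable weights: the construction with parameter $c$

Fix $c\in\{1,2,\dots\}$. Let $\varepsilon_0=1$ and $\varepsilon_i=\varepsilon_{i-1}2^{-3i-10}$. For each level $i\ge1$ we keep an exponent $a_i\ge0$, a credit $k_i\ge0$, and the weight $w_i=2^{-i+a_i}$; there is also a rational $\beta$. Initially $a_i=k_i=0$ and $\beta_0=0$. The index $s$ denotes values at the end of stage $s$. The *version* $v_i[s]$ is the last stage $\le s$ at which an action at a level $\le i$ took place ($0$ if there was none). Put
$$G_i[s]=\{Z:\ K_s^Z(\langle c,j,v_j[s]\rangle)\le j-a_j[s]+c\ \text{ for all }1\le j\le i\}. \tag{3}$$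
Level $i$ *needs attention at $s$* if $1\le i\le s$ and at least one of the following holds:

* (C) $\lambda G_i[s]\ge\varepsilon_i$;
* (M) $\beta_s-\beta_{v_i[s]}\ge\varepsilon_i$.

**Stage $s+1$.** If no level needs attention at $s$, do nothing. Otherwise act at the least such $i$, as follows.

* If (C) holds (*completion*) and $\sum_{j<i}w_j+2w_i+2^{-i}\le6$, then *raise*: $a_i:=a_i+1$; if $k_i>0$, then $k_i:=k_i-1$ (a *free* raise), otherwise $\beta:=\beta+\varepsilon_i$ (a *paid* raise).
* If (C) holds and this sum exceeds $6$, make a *cap tick*: $\beta:=\beta+\varepsilon_i$, with $a_i,k_i$ unchanged.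
* If (C) fails, so that (M) holds (*maturity*): $a_i:=\max(a_i-1,0)$ and $k_i:=\min(k_i+1,i+2)$.
* In all cases, *reset* $a_{i'}=k_{i'}=0$ for all $i'>i$. By definition, all levels $\ge i$ get new versions.

All this is computable, since the sets in (3) are clopen with computable measure. We also say *version* of level $i$ for a maximal interval of stages $[v,r]$ on which $v_i[\cdot]=v$. During one version of level $i$, $a_i$ is constant; an action at a level $\le i$ ends the version. A *life* of level $i$ is a maximal period between actions at levels $<i$. A *tick at $j$* is a paid raise or cap tick at level $j$; these are the only actions that increase $\beta$.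

**Example 3 (level 1 alone).** Initially $w_1=\frac12$. At the first completion $2w_1+\frac12=\frac32\le6$, so we raise to $w_1=1$. At the next ones, $2+\frac12\le6$ gives $w_1=2$ and $4+\frac12\le6$ gives $w_1=4$, so $a_1=3$. If there was no maturity, all three raises were paid. At the next completion, $8+\frac12>6$, so there is a cap tick, with $w_1=4>2$. If level 1 later matures, then $a_1=2$ and $k_1=1$, and the next completion gives a free raise back to $a_1=3$.

## 7. The sequence $\beta_s$ is bounded

The goal of this section is $\beta_s\le7\cdot2^c$.

**Step 1: $\sum_{j\ge1}w_j\le6$ always; hence $a_j\le j+2$.** This keeps the weights within the Kraft–Chaitin budget. Initially the sum is $1$. After a raise at $i$, the levels $i'>i$ have been reset and have total weight $\sum_{i'>i}2^{-i'}=2^{-i}$, so the new sum is $\sum_{j<i}w_j+2w_i+2^{-i}$ with the old weights, which is at most $6$ by the raise condition. Other actions do not increase any weight. Finally, $2^{-j+a_j}\le6<8$ gives $a_j\le j+2$.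

**Step 2: there are at most $j+2$ paid raises of level $j$ per life.** This bounds the part of $\beta$ that comes from paid raises. Let $\Phi=a_j+k_j$, which is $0$ at the start of a life. We show by induction along the life that $\Phi\le j+2$ and that $\Phi$ is nondecreasing.

* A free raise and a cap tick preserve $\Phi$.
* A paid raise happens with $k_j=0$, increases $\Phi$ by $1$, and afterwards $\Phi=a_j\le j+2$ by Step 1.
* At a maturity with $a_j>0$, the bound $\Phi\le j+2$ gives $k_j\le j+1$. So the credit really increases by $1$ while $a_j$ drops by $1$, and $\Phi$ is preserved.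
* At a maturity with $a_j=0$, $\Phi=k_j\le j+2$ becomes $\min(k_j+1,j+2)$, which is at least $k_j$ and at most $j+2$.

Each paid raise increases $\Phi$ by $1$, so there are at most $j+2$ of them in a life. In particular $k_j\le j+2$ always.

**Step 3: counting actions and lives.** We show that the number $n_j$ of actions at level $j$ by stage $s$ satisfies
$$n_j\le2\beta_s/\varepsilon_j. \tag{4}$$
If a version $[v,r]$ of level $j$ ends by maturity (of level $j$), then by (M) its $\beta$-interval $[\beta_v,\beta_r]$ has length at least $\varepsilon_j$. A tick at $j$ at stage $t$ has the $\beta$-interval $[\beta_{t-1},\beta_t]$ of length $\varepsilon_j$; it ends a version at $t-1$, and a new one starts at $t$. So all these intervals, for maturities and for ticks at $j$, overlap at most in endpoints, and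
$$\varepsilon_j(\#\text{maturities}+\#\text{ticks})\le\beta_s.$$
Each free raise uses a credit, and credits are produced only by maturities, at most one each. Hence $\#\text{free}\le\#\text{maturities}$, and $n_j\le2\,\#\text{maturities}+\#\text{ticks}\le2\beta_s/\varepsilon_j$.

Let $\mathrm{lives}_j$ be the number of lives of level $j$ begun by stage $s$, that is, $1$ plus the number of actions at levels $<j$. As $\varepsilon_i\le\frac12\varepsilon_{i-1}$, we have $\sum_{1\le i<j}1/\varepsilon_i\le2/\varepsilon_{j-1}$, so by (4)
$$\mathrm{lives}_j\le1+\sum_{1\le i<j}n_i\le1+\frac{4\beta_s}{\varepsilon_{j-1}}\le\frac{4}{\varepsilon_{j-1}}(1+\beta_s).$$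
Since $\varepsilon_j/\varepsilon_{j-1}=2^{-3j-10}$, with $\eta=1/50$ we get
$$\sum_j(j+2)\varepsilon_j\,\mathrm{lives}_j\le\eta(1+\beta_s),\qquad\sum_j12\,\varepsilon_j\,\mathrm{lives}_j\le\eta(1+\beta_s). \tag{5}$$
Indeed $\sum_jj8^{-j}=\frac8{49}$ and $\sum_j8^{-j}=\frac17$, so $\sum_j4(j+2)2^{-3j-10}=\frac{4}{1024}\left(\frac8{49}+\frac27\right)<0.002$ and $\sum_j48\cdot2^{-3j-10}=\frac{48}{7\cdot1024}<0.007$.

**Step 4: the burn inequality.** This is (2) with the moving weights:
$$\sum_{\text{completions}}w_i\varepsilon_i\le2^c, \tag{6}$$
where $w_i$ is the weight of the completing level before the action. If a version $v$ of level $i$ with weight $w$ completes because of $\lambda G_i[s]\ge\varepsilon_i$, then for every $Z\in G_i[s]$ we have $K^Z(\langle c,i,v\rangle)\le i-a_i+c$, that is, $2^{-K^Z(\langle c,i,v\rangle)}\ge w2^{-c}$. A completion ends its version, so distinct completions have distinct pairs $(i,v)$. Integrating $\sum_z2^{-K^Z(z)}\le1$ gives $\sum w_i2^{-c}\varepsilon_i\le1$.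

**Step 5: $\beta$ grows by at most $2\varepsilon_j$ during a version of level $j$.** This limits what can be charged to one version. For a version $\nu=[v,r']$ of level $j$, let $D(\nu)=\beta_{r'}-\beta_v$, the increase of $\beta$ during $\nu$ without the action that ends $\nu$ (for a version unfinished at $s$, put $r'=s$). We claim $D(\nu)\le2\varepsilon_j$. During $\nu$ only levels $>j$ act, with ticks of size at most $\varepsilon_{j+1}\le\varepsilon_j$. Suppose that the increase first becomes $\ge\varepsilon_j$ at stage $r$, through a tick at a level $i>j$. Level $i$ needed attention at $r-1$, so $i\le r-1$ and hence $j\le r$. Thus (M) holds for $j$ at $r$, and $j$ needs attention at $r$. So stage $r+1$ acts at a level $\le j$ and ends $\nu$. The increase was $<\varepsilon_j$ before this tick, and therefore $D(\nu)<\varepsilon_j+\varepsilon_j=2\varepsilon_j$. If the increase never reaches $\varepsilon_j$, the claim is clear.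

**Step 6: $\beta_s\le7\cdot2^c$.** We carry out the accounting sketched in Section 5. Let $L_s$ be the total increase of $\beta$ by cap ticks up to $s$. The rest is due to paid raises, so by Step 2 and (5)
$$\beta_s\le L_s+\eta(1+\beta_s). \tag{7}$$
At a cap tick at level $i$ we have $\sum_{j<i}w_j+2w_i+2^{-i}>6$ and $2^{-i}\le w_i$. Hence $3\sum_{j\le i}w_j\ge\sum_{j<i}w_j+3w_i>6$, so $\sum_{j\le i}w_j>2$. Multiplying by $\varepsilon_i$ and summing over the cap ticks, we get
$$2L_s\le\sum_jI_j,\qquad I_j=\sum\{\varepsilon_iw_j:\ \text{cap ticks at levels }i\ge j\},$$
with $w_j$ the value before the tick. A cap tick at a level $i>j$ falls inside a version $\nu$ of level $j$ and counts in $D(\nu)$. So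
$$I_j\le\sum_{\text{cap ticks at }j}\varepsilon_jw_j+\sum_\nu w(\nu)D(\nu), \tag{8}$$
where $\nu$ ranges over the versions of level $j$ up to stage $s$ and $w(\nu)$ is the weight of level $j$ during $\nu$. We split the versions $\nu$ by the way they end.

* $\nu$ ends by completion. By Step 5, $w(\nu)D(\nu)\le2\varepsilon_jw(\nu)$.
* $\nu$ ends by maturity with $a_j=0$. The contribution is $2^{-j}D(\nu)$. The $\beta$-intervals of versions of level $j$ do not overlap, so the total over all such $\nu$ is at most $2^{-j}\beta_s$.
* $\nu$ ends by maturity with $a_j=a>0$. Within a life, $a_j$ starts at $0$ and changes only in steps $\pm1$: up at raises, down at maturities with $a_j>0$. Match the maturity $a\to a-1$ with the last earlier raise $a-1\to a$ in the same life. Between two such maturities with the same $a$ there is a raise $a-1\to a$, so the matching is injective. The version completed by the matched raise had exponent $a-1$, hence weight $w(\nu)/2$. So $w(\nu)D(\nu)\le2\varepsilon_jw(\nu)=4\varepsilon_j\cdot(\text{weight of the matched completed version})$.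
* $\nu$ is ended by a reset (an action at a level $<j$), or is unfinished at $s$. There is at most one such $\nu$ per life, and by Steps 1 and 5 its contribution is at most $6\cdot2\varepsilon_j=12\varepsilon_j$.

So a completion of level $j$ with weight $w$ is charged at most $(1+2)\varepsilon_jw$ if it is a cap tick (once from the first sum in (8), twice as the end of its version), and at most $(2+4)\varepsilon_jw$ if it is a raise. In both cases this is at most $6\varepsilon_jw$. By (6), (5) and $\sum_{j\ge1}2^{-j}=1$,
$$2L_s\le6\cdot2^c+\beta_s+\eta(1+\beta_s).$$
By (7), $2L_s\ge2\beta_s-2\eta(1+\beta_s)$. Therefore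
$$(1-3\eta)\beta_s\le6\cdot2^c+3\eta.$$
With $3\eta=0.06$ and $2^c\ge2$, the right side is at most $6.03\cdot2^c$, and $6.03/0.94<7$. So $\beta_s\le7\cdot2^c$.

**Step 7: limits.** This makes the objects available to $\emptyset'$. By (4) and Step 6, each level acts only finitely often. So $v_i=\lim_sv_i[s]$ and $a_i=\lim_sa_i[s]$ exist, and $\sum_i2^{-i+a_i}\le6$ by applying Step 1 to finite partial sums. Moreover, for fixed $x$ and all large $t$, no level $\le x$ needs attention at $t$: otherwise the least level that needs attention, which is $\le x$, would act at $t+1$.

## 8. Every LR-hard set is eventually in every $G_i$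

The purpose of this section is to choose $c$, depending on $Y$, so that $Y$ eventually lies in all the sets (3). The constant needed is not known in advance, so we let $\emptyset'$ describe the final versions for all parameters $c$ at once.

Write $v_i^c,a_i^c$ for the limits with parameter $c$. They are $\emptyset'$-computable uniformly in $c,i$: whether some level $\le i$ acts after a given stage $t$ is a $\Sigma^0_1$ question, and by Step 7 $\emptyset'$ finds a $t$ for which the answer is no. Consider the requests
$$\big(i-a_i^c+2\lceil\log(c+1)\rceil+5,\ \langle c,i,v_i^c\rangle\big),\qquad c,i\ge1.$$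
Their lengths are positive, since $a_i^c\le i+2$. Their total weight is at most
$$\sum_{c\ge1}\frac{1}{32\,(c+1)^2}\sum_i2^{-i+a_i^c}\le\frac6{32}\sum_{c\ge1}(c+1)^{-2}<1.$$
By the Kraft–Chaitin theorem relative to $\emptyset'$ there is $d_0$ such that $K^{\emptyset'}(\langle c,i,v_i^c\rangle)\le i-a_i^c+2\lceil\log(c+1)\rceil+d_0$ for all $c,i$.

Let $Y$ be LR-hard. By (F1) there is $d_Y$ with $K^Y\le K^{\emptyset'}+d_Y$. Fix $c\ge1$ with $c\ge2\lceil\log(c+1)\rceil+d_0+d_Y$, and from now on use the construction with this $c$. Then $K^Y(\langle c,i,v_i\rangle)\le i-a_i+c$ for all $i$. Since $v_j[s]$ and $a_j[s]$ ($j\le i$) reach their limits, and $K_s^Y$ reaches $K^Y$ on the finitely many arguments concerned,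
$$\text{for each }i,\quad Y\in G_i[s]\text{ for all large }s. \tag{9}$$

## 9. The sets $G_x$ as a nested coherent test

This section finishes the proof of Proposition A. For $x\ge1$ and $t>x$ let $H_x[t]=G_x[t]$ if no level $\le x$ needs attention at $t$, and $H_x[t]=\emptyset$ otherwise. Let
$$V_x[s]=\bigcup_{x<t\le s}H_x[t].$$
These clopen sets are uniformly computable, increasing in $s$, and empty for $s\le x$.

**Nestedness.** Let $x<x'$ and $t>x'$. If no level $\le x'$ needs attention at $t$, then no level $\le x$ does, and $G_{x'}[t]\subseteq G_x[t]$ by (3). So $H_{x'}[t]\subseteq H_x[t]$, and hence $V_{x'}[s]\subseteq V_x[s]$.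

**Capture.** By Step 7, $H_x[t]=G_x[t]$ for all large $t$. By (9), $Y\in V_x$ for every $x$.

**Measure, first part: one version contributes at most $\varepsilon_x$.** While $v_x[t]$ is constant, no level $\le x$ acts, so all $v_j,a_j$ with $j\le x$ are constant. Hence $G_x[t]$ is increasing in $t$, as $K_t^Z$ is non-increasing. A nonempty $H_x[t]$ has measure $<\varepsilon_x$: as $x\le t$ and level $x$ does not need attention, (C) fails at level $x$. The union of the sets $H_x[t]$ over stages $t\le s$ of one version is the last nonempty one, so it has measure at most $\varepsilon_x$.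

**Measure, second part: counting the versions after stage $x$.** We need a bound in terms of $\Delta=\beta_s-\beta_x$ rather than $\beta_s$. Let $s>x$, and let $n_j(x,s)$ be the number of actions at level $j$ at stages in $(x,s]$. The number of versions of level $x$ that occur at stages in $(x,s]$ is at most $1+\sum_{j\le x}n_j(x,s)$.

Let $m$ be the number of maturities at level $j$ in $(x,s]$. All but the first of them end a version that began after stage $x$, namely at or after the previous maturity. So the $\beta$-intervals of these versions lie inside $[\beta_x,\beta_s]$. As in Step 3, they do not overlap each other or the intervals of the ticks at $j$ in $(x,s]$, which also lie inside $[\beta_x,\beta_s]$. Hence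
$$\varepsilon_j\big(\max(m-1,0)+\#\text{ticks}\big)\le\Delta.$$
The free raises at $j$ in $(x,s]$ use credits that were present at stage $x$ or were earned by the $m$ maturities. So there are at most $k_j[x]+m\le j+2+m$ of them, by Step 2; this is where the cap on credits is used. Since $m\le\max(m-1,0)+1$,
$$n_j(x,s)\le2m+\#\text{ticks}+j+2\le\frac{2\Delta}{\varepsilon_j}+j+4.$$

**Measure, third part: the bound.** Combining,
$$\lambda V_x[s]\le\varepsilon_x\big(1+x(x+4)\big)+2\Delta\sum_{j\le x}\frac{\varepsilon_x}{\varepsilon_j}\le2^{-x}+4(\beta_s-\beta_x). \tag{10}$$
For the first term we used $j+4\le x+4$, then $\varepsilon_x\le2^{-13x}$ (each of the $x$ factors $2^{-3i-10}$ is at most $2^{-13}$), and $1+x(x+4)\le(x+2)^2\le(4^x)^2\le2^{12x}$. For the second term, $\varepsilon_x/\varepsilon_j\le2^{-(x-j)}$, and these numbers sum to at most $2$.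

Let $\gamma_s=4\beta_s+2(1-2^{-s})$. For $s>x$ we have $2(2^{-x}-2^{-s})\ge2^{-x}$, so (10) gives $\lambda V_x[s]\le\gamma_s-\gamma_x$; for $s=x$ this is trivial. The sequence $(\gamma_s)$ is nondecreasing, and bounded by Step 6. So $(V_x)$ is a nested coherent test that captures $Y$, and Proposition A is proved. $\blacksquare$

By Propositions A and B, every random LR-hard set computes every $K$-trivial set. This is the first sentence of Theorem 1, and it shows that every c.e. $K$-trivial set is in $LRH^\diamond$.

## 10. A random LR-hard set that does not compute $\emptyset'$

For Theorem 1 we still need: every $A\in LRH^\diamond$ is $K$-trivial. (This inclusion is known; here is a proof.) It suffices to find a random LR-hard $Y$ with $\emptyset'\not\le_TY$. Then $A\le_TY$ by the definition of $LRH^\diamond$, and (F3) gives that $A$ is $K$-trivial.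

Take $W$ from (F5) and $P,h$ from (F4). The plan is to build a random $Y$ with $Y\oplus W^Y\equiv_T\emptyset'$. As $W^Y$ is noncomputable from $Y$ but $K$-trivial relative to $Y$, this puts $Y$ strictly below $\emptyset'$ yet close to it.

**Step 10.1: the construction.** We build nonempty $\Pi^0_1$ classes $P=Q^0\supseteq Q^1\supseteq\cdots$. At step $n$ we decide whether $n\in W^Y$, and then code $\emptyset'(n)$ into $Y$. Given an index of a nonempty $\Pi^0_1$ class $Q^n\subseteq P$, let
$$R=\{X\in Q^n:n\notin W^X\}.$$
This is a $\Pi^0_1$ class, because $n\in W^X$ is a $\Sigma^0_1$ property of $X$. Let $\widehat Q=R$ if $R\ne\emptyset$, and $\widehat Q=Q^n$ otherwise; in the latter case $n\in W^X$ for all $X\in Q^n$. Let $e$ be the resulting index of $\widehat Q$ and let $\ell=h(e)+n+1$. Since $\widehat Q\subseteq P$ is nonempty, $\lambda\widehat Q\ge2^{-h(e)}>2^{-\ell}$. One cylinder of length $\ell$ has measure only $2^{-\ell}$, so at least two strings $\sigma$ of length $\ell$ have $[\sigma]\cap\widehat Q\ne\emptyset$. Let $\sigma_0\ne\sigma_1$ be the leftmost and the rightmost such string, and put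
$$Q^{n+1}=\widehat Q\cap[\sigma_{\emptyset'(n)}]\ne\emptyset.$$
By compactness $\bigcap_nQ^n$ is nonempty. Since $\ell\ge n+1$, it has exactly one element $Y$. As $Y\in P$, $Y$ is random.

**Step 10.2: $Y\oplus W^Y\le_T\emptyset'$.** Emptiness of a $\Pi^0_1$ class is, by compactness, a $\Sigma^0_1$ question about its index. So $\emptyset'$ can carry out the construction and compute $Y$. Moreover $W^Y(n)=0$ iff $R\ne\emptyset$ at step $n$: if $R\neq\emptyset$ then $Y\in Q^{n+1}\subseteq R$, so $n\notin W^Y$; if $R=\emptyset$ then $Y\in Q^n$ gives $n\in W^Y$. So $\emptyset'$ computes $W^Y$ too.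

**Step 10.3: $\emptyset'\le_TY\oplus W^Y$.** We recover the sequence of indices and $\emptyset'$ step by step. Given the index of $Q^n$, the value $W^Y(n)$ tells which case defined $\widehat Q$. So $e$ and $\ell$ are known, and $Y\upharpoonright\ell$ is $\sigma_0$ or $\sigma_1$. Then $\emptyset'(n)=0$ iff every string of length $\ell$ to the left of $Y\upharpoonright\ell$ misses $\widehat Q$, and $\emptyset'(n)=1$ iff every string of length $\ell$ to the right of $Y\upharpoonright\ell$ does, where $\sigma$ *misses* $\widehat Q$ if $[\sigma]\cap\widehat Q=\emptyset$. Both are $\Sigma^0_1$ events, and exactly one of them occurs, because $\sigma_0\ne\sigma_1$. So we wait for one of them. This gives $\emptyset'(n)$ and the index of $Q^{n+1}=\widehat Q\cap[Y\upharpoonright\ell]$. Hence $Y\oplus W^Y\equiv_T\emptyset'$.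

**Step 10.4: $Y$ is as required.** If $\emptyset'\le_TY$, then $W^Y\le_T\emptyset'\le_TY$, which contradicts (F5). So $\emptyset'\not\le_TY$. Since $W^Y$ is $K$-trivial relative to $Y$, the relativized form of (F2) says that every $Y$-random set is $Y\oplus W^Y$-random. Such a set is $\emptyset'$-random, because $\emptyset'\le_TY\oplus W^Y$. So $Y$ is LR-hard.

This proves Theorem 1: $LRH^\diamond$ is exactly the class of c.e. $K$-trivial sets. $\blacksquare$

## 11. Coherent tests characterize LR-hardness among the random sets

We prove Theorem 2. Two further propositions are needed: a converse to Proposition A for random sets, and a single c.e. $K$-trivial set that is hard enough to compute.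

**Proposition C.** If $Y$ is random and $Y\in\bigcap_xV_x$ for a coherent test (not necessarily nested), then $Y$ is LR-hard.

*Proof.* **Step C1: believed computations.** The aim is to let $Y$ imitate $\mathbb U^{\emptyset'}$, so we list the computations that $\emptyset'$ seems to have. Fix a computable enumeration $(\emptyset'_t)$ of $\emptyset'$. Consider pairs $\kappa=(\tau,\alpha)$ such that at some stage $t\ge1$ the computation $\mathbb U^{\emptyset'_t}(\tau)$ halts within $t$ steps, where $\alpha\prec\emptyset'_t$ is the part of the oracle used; we say that $\kappa$ is *believed* at $t$. Once $\emptyset'_t$ stops extending $\alpha$, some number below $|\alpha|$ outside $\alpha$ has been enumerated, so it never extends $\alpha$ again. Hence $\kappa$ is believed exactly on an interval $[x_\kappa,s_\kappa)$ with $1\le x_\kappa<s_\kappa\le\infty$. The pairs believed at a given $t$ have distinct strings $\tau$, all in the domain of the prefix-free machine $\mathbb U^{\emptyset'_t}$. So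
$$\sum_{\kappa\text{ believed at }t}2^{-|\tau|}\le1. \tag{11}$$

**Step C2: requests for each oracle.** For an oracle $Z$, enumerate the request $(|\tau|,\mathbb U^\alpha(\tau))$, once for each $\kappa=(\tau,\alpha)$, if $Z\in V_{x_\kappa}[t]$ for some $t$ with $x_\kappa\le t<s_\kappa$. So $Z$ trusts $\kappa$ only if it enters $V_{x_\kappa}$ while $\kappa$ is still believed. Let $T(Z)$ be the total weight requested. Since $V_{x_\kappa}[t]$ increases with $t$, (1) gives
$$\int T\,d\lambda\le\sum_\kappa2^{-|\tau|}\sup_{x_\kappa\le t<s_\kappa}(\gamma_t-\gamma_{x_\kappa})=\sum_{u\ge1}(\gamma_{u+1}-\gamma_u)\sum_{\kappa:\,x_\kappa\le u,\ u+1<s_\kappa}2^{-|\tau|}.$$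
The equality holds by writing $\gamma_t-\gamma_{x_\kappa}$ as a sum of increments $\gamma_{u+1}-\gamma_u$ and exchanging the sums. Every $\kappa$ in the inner sum is believed at $u$, so by (11) the inner sum is at most $1$. Hence $\int T\,d\lambda\le\sup_t\gamma_t-\gamma_1<\infty$.

**Step C3: using the randomness of $Y$.** The sets $\{Z:T(Z)>2^n\}$ are uniformly c.e. open, since at each stage $t$ we can compute which $\kappa$ are believed and whether $Z\in V_{x_\kappa}[t]$. They have measure $O(2^{-n})$. As $Y$ is random, $T(Y)<\infty$.

If $\mathbb U^{\emptyset'}(\tau)=z$, then the corresponding true $\kappa$ has $s_\kappa=\infty$. As $Y\in V_{x_\kappa}$, the request $(|\tau|,z)$ is made for $Y$. Increase all lengths by a constant $r$ with $2^{-r}T(Y)\le1$. The Kraft–Chaitin theorem relative to $Y$ gives $K^Y(z)\le K^{\emptyset'}(z)+O(1)$, so $Y$ is LR-hard by (F1). $\blacksquare$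

**Proposition D.** There is a c.e. $K$-trivial set $A^*$ such that every $Y\ge_TA^*$ is in $\bigcap_xV_x$ for some coherent test.

*Proof.* **Step D1: the construction of $A^*$.** The idea is that if too many oracles compute $A^*$ correctly so far, we change $A^*$ to make them all wrong. Let $\Omega_s$ now be the weight of the $\mathbb U^\emptyset$-computations on programs of length at most $s$ that halt within $s$ steps with value $\le s$. Let $\omega_s=\Omega_s+1-2^{-s}$, which is strictly increasing, bounded and rational. Let $(\Phi_e)_{e\ge0}$ list the Turing functionals, where $\Phi^Y_{e,s}(n)$ converges only if $n<s$. For each $e\ge0$ and $x\ge1$ there is a current marker $z_{e,x}=\langle e,x,r\rangle\ge x$, initially with $r=0$; the coding is injective.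

Call $Y$ *$e$-incompatible* at a given moment of stage $s$ if $\Phi^Y_{e,s}(n)=0$ for some $n$ already in $A^*$. This persists. Let $E_{e,x}$ be the current clopen set of those $Y$ that are not $e$-incompatible and for which $\Phi^Y_{e,s}$ is defined and agrees with the current $A^*$ on $[0,z_{e,x}]$.

*Stage $s$.* While there are $e,x<s$ with $\lambda E_{e,x}\ge2^e(\omega_s-\omega_x)$, take the first such pair (in a fixed order), enumerate $z_{e,x}$ into $A^*$, and increase $r$ for $(e,x)$ by $1$.

**Step D2: finiteness, and the cost of $A^*$.** The enumerated marker was not in $A^*$ before, since markers have distinct codes and each is left when it is enumerated. So all $Y\in E_{e,x}$ had $\Phi^Y_{e,s}(z_{e,x})=0$, and the enumeration makes all of them $e$-incompatible. Thus for fixed $e$ the sets $E_{e,x}$ that are used are pairwise disjoint, and their measures sum to at most $1$. Each use of $(e,x)$ takes measure at least $2^e(\omega_{x+1}-\omega_x)>0$, because $s\ge x+1$. So each pair is used finitely often and changes its marker finitely often. Since only finitely many pairs are considered at a stage, the loop ends at each stage.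

Write $c(z,s)=\omega_s-\omega_z$. Let $z=z_{e,x}$ be enumerated at $s$. Then $z\ge x$, and $z<s$ because $\Phi^Y_{e,s}(z)$ converges for some $Y$. So $c(z,s)\le\omega_s-\omega_x\le2^{-e}\lambda E_{e,x}$, and
$$\sum_{\text{enumerations}}c(z,s)\le\sum_e2^{-e}=2. \tag{12}$$

**Step D3: $A^*$ is $K$-trivial.** We give each initial segment $A^*\upharpoonright n$ descriptions as short as those of $n$, and repeat them when $A^*$ changes. Let $A^*_t$ be $A^*$ at the end of stage $t$. When a computation $\mathbb U^\emptyset(\sigma)=n$ is first counted in $\Omega$ at stage $t$ (so $n\le t$), request $(|\sigma|,A_t^*\upharpoonright n)$. These requests have total weight at most $1$. If elements are enumerated at stage $s$ and $z$ is the least of them, repeat the request with $A^*_s\upharpoonright n$ for all computations counted before $s$ with $n>z$. These were counted at stages $t$ with $z<n\le t<s$, so their weight is at most $\Omega_s-\Omega_z\le c(z,s)$. By (12) the repeated requests have total weight at most $2$. So the total weight is finite, and after adding a constant to all lengths Kraft–Chaitin applies. For every $\sigma$ with $\mathbb U^\emptyset(\sigma)=n$, the final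 value $A^*\upharpoonright n$ is requested, because every change below $n$ after the first request causes a repetition. Hence $K(A^*\upharpoonright n)\le K(n)+O(1)$. Clearly $A^*$ is c.e.

**Step D4: the test.** Let $\Phi_e^Y=A^*$. For $x\ge1$ let
$$V_x[s]=\bigcup_{\max(x,e)<t\le s}E_{e,x}[t],$$
with values at the end of stage $t$. Let $\mu_s=\lambda\{Z:Z\ e\text{-incompatible at the end of stage }s\}$ and $\gamma_s=2^e\omega_s+\mu_s$; this is nondecreasing and bounded. The sets are uniformly computable, increasing in $s$, and empty for $s\le x$. To check (1), let $Z\in E_{e,x}[t]$ with $\max(x,e)<t\le s$.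

* If $Z$ is $e$-incompatible at $s$: it was not at $t$, hence not at $x$. Such $Z$ have total measure at most $\mu_s-\mu_x$.
* If $Z$ is not $e$-incompatible at $s$: no $n\le z_{e,x}[t]$ entered $A^*$ after stage $t$ and by the end of stage $s$. For such an $n$ was not in $A^*_t$, so $\Phi^Z_{e,t}(n)=0$ by agreement, and its enumeration would make $Z$ $e$-incompatible. In particular the marker $z_{e,x}[t]$ itself was not enumerated, so it is unchanged. Hence $Z\in E_{e,x}[s]$. This set has measure $<2^e(\omega_s-\omega_x)$, because $e,x<s$ and the loop at stage $s$ has ended.

So $\lambda V_x[s]\le\gamma_s-\gamma_x$ whenever $V_x[s]\neq\emptyset$; otherwise this is trivial. Finally, $Y$ is never $e$-incompatible, since $\Phi^Y_e=A^*$. The final marker $z$ of $(e,x)$ exists, and for all large $t$ the computation $\Phi^Y_{e,t}$ is defined on $[0,z]$ and agrees there with $A^*_t$. So $Y\in E_{e,x}[t]$ for all large $t$, and $Y\in\bigcap_xV_x$. $\blacksquare$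

**Proof of Theorem 2.** Let $A^*$ be the set from Proposition D and let $Y$ be random. (i)$\Rightarrow$(iii): if $Y$ is LR-hard, Proposition A gives a nested coherent test that captures $Y$, and Proposition B applies. (iii)$\Rightarrow$(iv) holds because $A^*$ is $K$-trivial. (iv)$\Rightarrow$(ii) is Proposition D. (ii)$\Rightarrow$(i) is Proposition C. $\blacksquare$
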